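
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Minimizing Weighted Completion Time Variance\\ Is Strongly NP-Hard}


\begin{abstract}
Jobs with lengths $p_j$ and weights $w_j$ are processed one after the other on a single machine, and the order is to be chosen so that the weighted variance of the completion times is as small as possible. We prove by a reduction from 3-PARTITION that this problem is strongly NP-hard: its decision version is NP-complete even when all lengths and weights are positive integers bounded by a polynomial in the number of jobs. The same holds when the weighted squared deviation is measured from a due date given in the input. Consequently, unless P = NP, weighted completion time variance admits neither a pseudo-polynomial algorithm nor a fully polynomial time approximation scheme.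
\end{abstract}

\section{The problem and the result}

A single machine processes a set $\mathcal J$ of $n$ jobs. Job $j$ has a length $p_j\in\mathbb Z_{>0}$ and a weight $w_j\in\mathbb Z_{>0}$. A schedule is an order of the jobs; they are processed in this order from time $0$, without preemption and without idle time, and $C_j$ is the completion time of job $j$. Put
\[
W=\sum_{j}w_j,\qquad d=\frac1W\sum_j w_jC_j .
\]
The \emph{weighted completion time variance} problem (WCTV) asks for a schedule minimizing $\sum_j w_j(C_j-d)^2$. Here $d$ is not given; it is the weighted mean of the completion times of the schedule itself. Rational weights reduce to integer ones by scaling.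

\paragraph{What the objective measures.}
For every real $\delta$ we have $\sum_jw_j(C_j-\delta)^2=\sum_jw_j(C_j-d)^2+W(d-\delta)^2$, and expanding squares gives $W\sum_j w_jC_j^2-(\sum_jw_jC_j)^2=\sum_{i<j}w_iw_j(C_i-C_j)^2$. Hence
\begin{equation}\label{eq:variance}
\sum_jw_j(C_j-d)^2=\min_{\delta\in\mathbb R}\sum_jw_j(C_j-\delta)^2=\frac1W\sum_{i<j}w_iw_j(C_i-C_j)^2 .
\end{equation}
So the cost depends only on differences of completion times, and we may place the origin of time wherever we like. Moreover, leaving jobs out of the sum under the minimum gives a lower bound. For two terms with $u,v>0$, \eqref{eq:variance} reads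
\begin{equation}\label{eq:two}
\min_{\delta}\bigl[u(x-\delta)^2+v(y-\delta)^2\bigr]=\frac{uv}{u+v}(x-y)^2 .
\end{equation}
In particular, a two-job instance costs $\frac{w_1w_2}{w_1+w_2}$ times the square of the length of the \emph{second} job; the length of the first job is irrelevant, so the longer job goes first.

\paragraph{What one might expect.}
The unweighted problem (completion time variance) is NP-hard \cite{Kubiak}. On the other hand, if the weights are agreeable, meaning that $p_i<p_j$ implies $w_i>w_j$, there is a dynamic program of complexity $O(n\sum_jw_j\sum_jp_j)$ \cite{Cai}, and there are fully polynomial time approximation schemes (FPTASs) \cite{Cai,Woeginger,ChengKubiak}. Whether WCTV is strongly NP-hard for general weights is stated as an open question in \cite{DO}. A dynamic program is natural when one fixed order of the jobs governs both sides of the mean: one inserts the jobs in that order and decides for each whether it goes before or after $d$. For general weights, as we shall see in Section~\ref{sec:idea}, the jobs before $d$ and the jobs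 after $d$ can be governed by two unrelated sorting keys. Our reduction exploits this independence: one key records groups, the other records sizes.

A problem is \emph{strongly} NP-hard if its decision version stays NP-hard when the numbers in the input are bounded by a polynomial in $n$.

\begin{theorem}\label{thm:main}
The problem ``given $p_j,w_j\in\mathbb Z_{>0}$ and a rational $\Theta$, is there a schedule with $\sum_jw_j(C_j-d)^2\le\Theta$, where $d=\sum_j w_jC_j/\sum_j w_j$?'' is NP-complete even if all $p_j,w_j$ are bounded by a polynomial in $n$. That is, WCTV is strongly NP-hard.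
\end{theorem}

\begin{theorem}\label{thm:given}
The same holds for minimizing $\sum_jw_j(C_j-d)^2$ with $d$ given in the input, the jobs being processed from time $0$ without idle time.
\end{theorem}

\begin{corollary}\label{cor:fptas}
Unless P = NP, WCTV has neither a pseudo-polynomial algorithm nor an FPTAS.
\end{corollary}

So, unless P = NP, neither the pseudo-polynomial algorithm nor the approximation schemes for agreeable weights extend to arbitrary weights.

Both decision problems are in NP: the order of the jobs is a certificate, and its cost is a rational number computable in polynomial time (in Theorem~\ref{thm:given} the given $d$ is rational). For hardness we reduce from 3-PARTITION, which is strongly NP-complete \cite{GareyJohnson}: given $s_1,\dots,s_{3m}\in\mathbb Z_{>0}$ with $B/4<s_b<B/2$, $\sum_bs_b=mB$ and $B$ bounded by a polynomial in $m$, can the indices be partitioned into $m$ groups, each of sum $B$? We assume $m\ge2$. Since $mB=\sum_b s_b\ge3m$, we have $B\ge3$. Of the two bounds on $s_b$ the reduction uses only $s_b<B/2$.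

\section{How the cost can see a partition}\label{sec:idea}

This section explains the construction; the proofs in the later sections use only its identity \eqref{eq:min} and the definition of the sums $A_t,V_t$.

For each group $a\in\{1,\dots,m\}$ and each index $b$ we shall create a \emph{small job} $(a,b)$ of size $s_b$, standing for the decision ``put $b$ into group $a$''. A very heavy job $Z$ of length $X$ will separate the small jobs into a set $L$ before $Z$ and a set $R$ after $Z$; the set $R$ is the proposed assignment. Put the origin of time at the completion of $Z$ and suppose that it is also the due date. The cost must then tell whether $R$ contains each $b$ once, up to exchange of equal sizes, and puts total size $B$ into each group.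

\paragraph{Two jobs on one side.}
Let two jobs $i,k$ form $L$, with $i$ first. Then $C_k=-X$ and $C_i=-(X+p_k)$, and the cost is $(w_i+w_k)X^2+w_i(2Xp_k+p_k^2)$. The order matters only through the last term. Write the weights as
\[
w_j=(2Xp_j+p_j^2)+\lambda_j .
\]
Then $w_i(2Xp_k+p_k^2)=(2Xp_i+p_i^2)(2Xp_k+p_k^2)+\lambda_i(2Xp_k+p_k^2)$, and the first product is symmetric. Thus for $\lambda=0$ the order would be irrelevant, and with $\lambda$ the order-dependent part is essentially $2X\lambda_ip_k$, where $i$ is the \emph{earlier} job.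

Now let $i,k$ form $R$, again with $i$ first. The cost is $w_ip_i^2+w_k(p_i+p_k)^2$. The parts $p_j^2+\lambda_j$ of the weights will contribute only at a lower order. The parts $2Xp_j$ contribute
\[
2X\bigl[p_i^3+p_k^3+p_ip_k(p_i+p_k)+p_k\cdot p_ip_k\bigr],
\]
so the order-dependent part is essentially $2X\,p_i\,p_k^2$, where $k$ is the \emph{later} job.

We take $X=G^2$ for a huge $G$, with $p_i\approx Gs_i$ and $\lambda_i\approx G^2a_is_i$, where $s_i$ is the size and $a_i$ the group of job $i$. Up to the common factor $2G^5$ a pair contributes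
\[
a_i\,s_is_k\ \text{ in } L\ (i\text{ earlier}),\qquad s_k\,s_is_k\ \text{ in } R\ (k\text{ later}).
\]
The best order in $L$ is by nondecreasing group, and in $R$ by nonincreasing size. These are two independent keys. With the best orders, a pair costs $\min(a_i,a_k)s_is_k$ in $L$ and $\min(s_i,s_k)s_is_k$ in $R$.

\paragraph{Minima become squares.}
For positive integers, $\min(x,y)$ is the number of $t\ge1$ with $t\le x$ and $t\le y$. Therefore, with the threshold sums
\[
A_t=\sum_{i\in L,\,a_i\ge t}s_i,\qquad V_t=\sum_{i\in R,\,s_i\ge t}s_i,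
\]
summation over \emph{ordered} pairs, including $i=k$, gives
\begin{equation}\label{eq:min}
\sum_{(i,k)\in L^2}\min(a_i,a_k)s_is_k=\sum_tA_t^2,\qquad
\sum_{(i,k)\in R^2}\min(s_i,s_k)s_is_k=\sum_tV_t^2 .
\end{equation}
The numbers $A_t$ determine the total size of each group in $L$, hence in $R$; the numbers $V_t$ determine how often each size occurs in $R$. Let $A_t^*,V_t^*$ be the values belonging to a correct partition. In $A_t^2=(A_t-A_t^*)^2+2A_t^*A_t-A_t^{*2}$ the middle term is a sum of contributions of single jobs, and so are the diagonal terms $i=k$ in \eqref{eq:min}. If we can subtract a prescribed amount for each job, we can turn the quadratic cost into a constant plus $\frac12\Delta$, where $\Delta=\sum_t(A_t-A_t^*)^2+\sum_t(V_t-V_t^*)^2$. Then the partition instance is encoded in the question whether $\Delta=0$ is possible.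

\paragraph{A hand-sized example.}
On the left, let two jobs be chosen from four jobs of size $1$, two in each of the groups $1,2$, and let the target be one job of each group: $A^*=(2,1)$. The choices of groups $\{1,1\}$, $\{1,2\}$, $\{2,2\}$ have pair cost $1,1,2$, which by itself does not single out the balanced choice. The correction per job is $s_i\sum_{t\le a_i}A_t^*-\frac12a_is_i^2$, that is, $\frac32$ for group $1$ and $2$ for group $2$. After subtracting it we get
\[
1-3=-2,\qquad 1-\tfrac72=-\tfrac52,\qquad 2-4=-2 .
\]
The balanced choice wins by $\frac12$, and indeed $\Delta=1,0,1$.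

On the right, let the sizes $1,1,2$ be the target, so $V^*=(4,2)$, and consider $R$ of total size $4$ with sizes $\{1,1,2\}$, $\{2,2\}$ or $\{1,1,1,1\}$. Here the functional also includes the terms $s_i^3$, since the completion time of a job after $Z$ includes its own length. The costs are $10+5=15$, $16+8=24$ and $4+6=10$. The correction is $s_i\sum_{t\le s_i}V_t^*+\frac12s_i^3$, that is, $\frac92$ for size $1$ and $16$ for size $2$. Subtracting it gives
\[
15-25=-10,\qquad 24-32=-8,\qquad 10-18=-8,
\]
and the target wins by $2=\frac12\cdot4$.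

\paragraph{The linear term: an opportunity and a danger.}
It remains to realize the corrections and to control the terms of the cost that are linear in the choice of $L$. Apart from terms that are constant once $p(L)$ is fixed, and from terms of lower order, the cost will turn out to consist of $2G^5$ times the quadratic functional and of $X^2\sum_{L}(\lambda_i-p_i^2)$.
\begin{itemize}
\item This is an opportunity. Lowering $\lambda_i$ by $2GD_i$ changes this term by $-2G^5\sum_LD_i$, at exactly the scale of the functional, but changes the order-dependent terms $2X\lambda_ip_k$ only at the scale $G^4$. So any correction $D_i$ per job of $L$ can be realized. Corrections for the jobs of $R$ are then available too: up to a constant, subtracting an amount for each job of $R$ is the same as adding it for each job of $L$.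
\item It is also a danger. Its leading part $G^6\sum_L(a_is_i-s_i^2)$ is one scale too large: a change by one unit would swamp $G^5\Delta$. We cannot tune it away, because the part $G^2a_is_i$ of $\lambda_i$ is needed for sorting. We make it constant instead. The length of a job will be a two-digit number $p_i=Gs_i+e_i$ in base $G$, with $e_i=ms_i-(a_is_i-s_i^2)$. The heavy jobs will force $p(L)$ to have one exact value; this fixes both digits, hence $\sum_Ls_i$ and $\sum_Le_i$, hence $\sum_L(a_is_i-s_i^2)$.
\end{itemize}
Fixing $p(L)$ alone could not enforce a partition. For $m=3$, for instance, two jobs of equal size $s$ in groups $1$ and $3$ have the same $s$-sum and $e$-sum as two such jobs in group $2$: both $e$-sums equal $2s^2+2s$. It is the quadratic functional that separates these cases.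

\section{The small jobs}\label{sec:construction}

Put $q=mB\ge 6$, $G=100q^8$ and $X=G^2$. The small jobs are $J_0=\{(a,b):1\le a\le m,\ 1\le b\le3m\}$. For $i=(a,b)$ write $a_i=a$ and $s_i=s_b$, and let
\[
e_i=s_i^2+(m-a_i)s_i\ge0,\qquad p_i=Gs_i+e_i .
\]
The targets are
\[
A_t^*=(m-t+1)(m-1)B\quad(1\le t\le m),\qquad V_t^*=\sum_{b:\,s_b\ge t}s_b\quad(1\le t\le B),
\]
and the corrections are
\[
D_i^L=s_i\sum_{t\le a_i}A_t^*-\tfrac12a_is_i^2,\qquad D_i^R=s_i\sum_{t\le s_i}V_t^*+\tfrac12s_i^3,\qquad D_i=D_i^L-D_i^R\in\tfrac12\mathbb Z .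
\]
Finally, $\lambda_i$ and the weights are defined by
\begin{equation}\label{eq:lambda}
\lambda_i=p_i^2+G^2(ms_i-e_i)-2GD_i=G^2a_is_i+2Gs_ie_i+e_i^2-2GD_i,\qquad
w_i=2Xp_i+p_i^2+\lambda_i ;
\end{equation}
the two expressions for $\lambda_i$ agree because $ms_i-e_i=a_is_i-s_i^2$. Since $2D_i$ is an integer, $\lambda_i$ and $w_i$ are integers, and $w_i>0$ by Lemma~\ref{lem:bounds}(e) below.

Let
\[
E^*=\sum_bs_b^2+B\,\tfrac{m(m-1)}2,\qquad U=GmB+E^*,\qquad T=(m-1)U .
\]
Summing over all small jobs, $\sum_{J_0}s_i=m^2B$ and
\[
\bar e:=\sum_{J_0}e_i=m\sum_bs_b^2+mB\,\tfrac{m(m-1)}2=mE^* ,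
\]
so that $P:=\sum_{J_0}p_i=Gm^2B+mE^*=mU=T+U$. In the intended schedules $L$ has total length $T$ and $R$ has total length $U$.

\begin{lemma}\label{lem:bounds}
The following bounds hold for all $i\in J_0$.
\begin{enumerate}
\item[(a)] $|J_0|\le q^2/3$, $\ 1\le s_i\le q/2$, $\ a_is_i\le q/2$, $\ \sum_{J_0}s_i\le q^2$.
\item[(b)] $e_i\le q^2$, $\ \bar e\le q^4<G$, $\ Gs_i\le p_i\le Gq$, $\ P\le2Gq^2\le G^2$.
\item[(c)] $|D_i|\le q^3$ and $0\le D_i^R\le q^3$.
\item[(d)] $p_i^2\le G^2s_i^2+2Gq^3$ and $0\le G^2a_is_i-2G|D_i|\le\lambda_i\le G^2a_is_i+4Gq^3\le G^2q$.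
\item[(e)] $p_i^2+\lambda_i\le2G^2q^2$ and $2G^3\le w_i\le3G^3q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $|J_0|=3m^2\le m^2B^2/3$ since $B\ge3$. Also $s_i\le a_is_i\le ms_i<mB/2$ and $\sum_{J_0} s_i=m^2B$.

(b) $e_i\le s_i^2+ms_i\le q^2/4+q/2\le q^2$, so $\bar e\le\frac{q^2}3q^2\le q^4$. Then $p_i\le Gq/2+q^2\le Gq$ and $P=G\sum_{J_0} s_i+\bar e\le Gq^2+q^4\le2Gq^2\le G^2$.

(c) We have $0\le A_t^*\le m^2B\le q^2$ and $0\le V_t^*\le mB=q$. So $|D_i^L|\le a_is_iq^2+\frac12a_is_i^2\le\frac12q^3+\frac18q^2\le\frac58q^3$, and $0\le D_i^R\le s_i^2q+\frac12s_i^3\le\frac14q^3+\frac1{16}q^3=\frac5{16}q^3$. The sum of the two bounds is less than $q^3$.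

(d) $2Gs_ie_i+e_i^2\le Gq^3+q^4\le2Gq^3$. This gives the bound on $p_i^2=G^2s_i^2+2Gs_ie_i+e_i^2$ and, with \eqref{eq:lambda} and $2G|D_i|\le2Gq^3$, the upper bound $\lambda_i\le G^2a_is_i+4Gq^3\le\frac12G^2q+4Gq^3\le G^2q$. The lower bound on $\lambda_i$ follows from \eqref{eq:lambda}, and it is nonnegative because $a_is_i\ge1$ and $2Gq^3\le G^2$.

(e) $p_i^2+\lambda_i\le G^2q^2+G^2q\le2G^2q^2$. Hence $w_i\ge2G^2p_i\ge2G^3$ and $w_i\le2G^3q+2G^2q^2\le3G^3q$.
\end{proof}

The constants in the cost will be
\begin{align*}
c&=2X^3T+2X^2T^2+\tfrac23X(T^3+U^3),\qquad N=(m-1)(m^2B-E^*),\\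
K&=\sum_{J_0}D_i^R-\tfrac12\sum_tA_t^{*2}-\tfrac12\sum_tV_t^{*2},\\
\Phi&=c+G^6N-\tfrac23G^2\sum_{J_0}p_i^3+2G^5K,\qquad F^*=\Phi+26q^8G^4 .
\end{align*}
We shall need $F^*<G^8$. Indeed $T\le P\le2Gq^2$, $T^3+U^3\le P^3\le 8G^3q^6$, $N\le m^3B\le q^3$ and $K\le\sum_{J_0}D_i^R\le\frac12q^5$, so
\[
F^*\le4G^7q^2+8G^6q^4+6G^5q^6+G^6q^3+G^5q^5+26q^8G^4,
\]
and each of the six terms is at most $G^8/25$ because $G=100q^8$.

\section{The cost of the small jobs around a fixed due date}\label{sec:cost}

An \emph{arrangement} is a partition $J_0=L\sqcup R$ together with an order of $L$ and an order of $R$. We call it \emph{balanced} if $p(L)=T$, equivalently $p(R)=U$. Process $L$, then a job $Z$ of length $X=G^2$, then $R$, and let the origin of time be the completion of $Z$. For $i\in L$ let $\ell_i$ be the total length of the jobs of $L$ after $i$, so $C_i=-(X+\ell_i)$. For $i\in R$ let $r_i$ be the total length of the jobs of $R$ up to and including $i$, so $C_i=r_i$. We study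
\[
F=\sum_{i\in J_0}w_iC_i^2 .
\]
The plan is to compute $F$ exactly for balanced arrangements, to recognize $\Delta$ in its leading variable part, and to bound the rest.

\begin{lemma}\label{lem:exact}
In a balanced arrangement $\sum_Rs_i=mB$, $\sum_Re_i=E^*$, and
\[
\sum_L(\lambda_i-p_i^2)=G^2N-2G\sum_LD_i .
\]
\end{lemma}

\begin{proof}
We have $G\sum_Rs_i+\sum_Re_i=GmB+E^*$, so $\sum_Re_i-E^*$ is a multiple of $G$. Both $\sum_Re_i$ and $E^*$ lie in $[0,\bar e]$ and $\bar e<G$, so they are equal, and then $\sum_Rs_i=mB$. Consequently $\sum_Ls_i=m(m-1)B$ and $\sum_Le_i=(m-1)E^*$, and by \eqref{eq:lambda}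
\[
\sum_L(\lambda_i-p_i^2)=G^2\Bigl(m\sum_Ls_i-\sum_Le_i\Bigr)-2G\sum_LD_i
=G^2(m-1)(m^2B-E^*)-2G\sum_LD_i. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:formula}
In a balanced arrangement
\begin{equation}\label{eq:F}
F=c+G^6N-2G^5\sum_LD_i+2G^2\Bigl[\sum_L\lambda_i\ell_i+\sum_Rp_i^2r_i\Bigr]-\tfrac23G^2\sum_{J_0}p_i^3+\mathcal E ,
\end{equation}
where $\mathcal E=\sum_L(p_i^2+\lambda_i)\ell_i^2+\sum_R(p_i^2+\lambda_i)r_i^2\ge0$.
\end{lemma}

\begin{proof}
Measured backward from the start of $Z$, the jobs $i\in L$ occupy the intervals $[\ell_i,\ell_i+p_i]$, which tile $[0,T]$. Integrating $u$ and $u^2$ over them gives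
\[
\sum_Lp_i\ell_i=\tfrac12\Bigl(T^2-\sum_Lp_i^2\Bigr),\qquad
\sum_Lp_i\ell_i^2=\tfrac{T^3}3-\sum_Lp_i^2\ell_i-\tfrac13\sum_Lp_i^3 .
\]
The jobs $i\in R$ occupy the intervals $[r_i-p_i,r_i]$, which tile $[0,U]$; hence
\[
\sum_Rp_ir_i^2=\tfrac{U^3}3+\sum_Rp_i^2r_i-\tfrac13\sum_Rp_i^3 .
\]
Now insert $w_i=2Xp_i+(p_i^2+\lambda_i)$ into $F=\sum_Lw_i(X+\ell_i)^2+\sum_Rw_ir_i^2$ and collect the explicit powers of $X$. The set $L$ contributes
\begin{align*}
X^3&:\ 2T,\\
X^2&:\ 2\Bigl(T^2-\sum_Lp_i^2\Bigr)+\sum_L(p_i^2+\lambda_i)=2T^2+\sum_L(\lambda_i-p_i^2),\\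
X^1&:\ \tfrac23T^3-2\sum_Lp_i^2\ell_i-\tfrac23\sum_Lp_i^3+2\sum_L(p_i^2+\lambda_i)\ell_i
=\tfrac23T^3-\tfrac23\sum_Lp_i^3+2\sum_L\lambda_i\ell_i,\\
X^0&:\ \sum_L(p_i^2+\lambda_i)\ell_i^2 .
\end{align*}
The set $R$ contributes $\frac23U^3+2\sum_Rp_i^2r_i-\frac23\sum_Rp_i^3$ to the power $X^1$ and $\sum_R(p_i^2+\lambda_i)r_i^2$ to $X^0$. Add everything and substitute Lemma~\ref{lem:exact} into the coefficient of $X^2=G^4$. Finally, $\mathcal E\ge0$ since $\lambda_i\ge0$.
\end{proof}

The cancellation of $\sum_Lp_i^2\ell_i$ at $X^1$ is the reason for the term $p_i^2$ in $w_i$; it generalizes the symmetry found for two jobs.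

\paragraph{The leading functional.}
For $i\in L$ let $\sigma_i$ be the sum of the sizes $s_k$ of the later jobs $k$ of $L$; for $i\in R$ let $\sigma_i$ be the sum of the sizes of the jobs of $R$ up to and including $i$. To leading order $\ell_i$ and $r_i$ are $G\sigma_i$, and the bracket in \eqref{eq:F} is $G^3$ times
\[
\Omega=\sum_La_is_i\sigma_i+\sum_Rs_i^2\sigma_i .
\]
With $A_t,V_t$ as in Section~\ref{sec:idea} let
\[
\Delta=\sum_{t=1}^m(A_t-A_t^*)^2+\sum_{t=1}^B(V_t-V_t^*)^2\in\mathbb Z_{\ge0}.
\]
This depends only on the sets $L,R$, not on their orders. We call an arrangement \emph{sorted} if $L$ is ordered by nondecreasing $a_i$ and $R$ by nonincreasing $s_i$.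

\begin{lemma}\label{lem:omega}
For every arrangement, $\Omega\ge\frac12\Delta+K+\sum_LD_i$, with equality if it is sorted.
\end{lemma}

\begin{proof}
A pair in $L$ with $i$ earlier than $k$ contributes $a_is_is_k$ to $\Omega$. A pair in $R$ with $i$ earlier than $k$ contributes $s_k\cdot s_is_k$, and each $i\in R$ contributes $s_i^3$. Hence, with sums over unordered pairs of distinct jobs,
\[
\Omega\ge\sum_{\{i,k\}\subset L}\min(a_i,a_k)s_is_k+\sum_Rs_i^3+\sum_{\{i,k\}\subset R}\min(s_i,s_k)s_is_k ,
\]
with equality for sorted arrangements. By \eqref{eq:min}, after removing the diagonal terms $a_is_i^2$ and $s_i^3$ and halving, the right side equals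
\[
\tfrac12\sum_tA_t^2-\tfrac12\sum_La_is_i^2+\tfrac12\sum_tV_t^2+\tfrac12\sum_Rs_i^3 .
\]
Insert $A_t^2=(A_t-A_t^*)^2+2A_t^*A_t-A_t^{*2}$, the analogous identity for $V_t$, and
\[
\sum_tA_t^*A_t=\sum_Ls_i\sum_{t\le a_i}A_t^*,\qquad \sum_tV_t^*V_t=\sum_Rs_i\sum_{t\le s_i}V_t^* .
\]
The result is
\[
\tfrac12\Delta-\tfrac12\sum_tA_t^{*2}-\tfrac12\sum_tV_t^{*2}+\sum_LD_i^L+\sum_RD_i^R .
\]
Since $\sum_LD_i^L+\sum_RD_i^R=\sum_LD_i+\sum_{J_0}D_i^R$, this is $\frac12\Delta+K+\sum_LD_i$.
\end{proof}

The sum $\sum_LD_i$ in Lemma~\ref{lem:omega} is exactly what $-2G^5\sum_LD_i$ in \eqref{eq:F} cancels. What remains is to bound the lower-order terms.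

\begin{proposition}\label{prop:F}
Every balanced arrangement satisfies
\begin{equation}\label{eq:lower}
F\ge\Phi+G^5\Delta-4q^7G^4 .
\end{equation}
If it is sorted and $\Delta=0$, then $F\le F^*=\Phi+26q^8G^4$. If $F\le F^*+1$, then $\Delta=0$.
\end{proposition}

\begin{proof}
\emph{Lower bound.} We have $\ell_i\ge G\sigma_i$ on $L$, and $r_i\ge G\sigma_i$ and $p_i\ge Gs_i$ on $R$. By Lemma~\ref{lem:bounds}(d), $\lambda_i\ge G^2a_is_i-2G|D_i|\ge0$. Hence
\[
\sum_L\lambda_i\ell_i+\sum_Rp_i^2r_i\ge G^3\Omega-2G^2\sum_L|D_i|\sigma_i\ge G^3\Omega-2q^7G^2 ,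
\]
because $\sum_L|D_i|\sigma_i\le\frac{q^2}3\cdot q^3\cdot q^2$. Insert this, Lemma~\ref{lem:omega} and $\mathcal E\ge0$ into \eqref{eq:F}; the terms $\pm2G^5\sum_LD_i$ cancel and \eqref{eq:lower} results.

\emph{Upper bound.} Let the arrangement be sorted and $\Delta=0$. Now $\ell_i\le G\sigma_i+\bar e$ on $L$, $r_i\le G\sigma_i+\bar e$ on $R$, and every $\ell_i$ and $r_i$ is at most $P\le2Gq^2$. By Lemma~\ref{lem:bounds}, for $i\in L$,
\[
\lambda_i\ell_i-G^3a_is_i\sigma_i\le4Gq^3\,\ell_i+G^2a_is_i(\ell_i-G\sigma_i)\le8G^2q^5+G^2q^5\le9G^2q^6 ,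
\]
and for $i\in R$,
\[
p_i^2r_i-G^3s_i^2\sigma_i\le2Gq^3\,r_i+G^2s_i^2(r_i-G\sigma_i)\le4G^2q^5+G^2q^6\le9G^2q^6 .
\]
Since there are at most $q^2$ jobs, the bracket in \eqref{eq:F} is at most $G^3\Omega+9G^2q^8$. Moreover
\[
\mathcal E\le q^2\cdot2G^2q^2\cdot(2Gq^2)^2=8q^8G^4 .
\]
With equality in Lemma~\ref{lem:omega} and $\Delta=0$, \eqref{eq:F} yields $F\le\Phi+18q^8G^4+8q^8G^4=F^*$.

\emph{Gap.} If $\Delta\ge1$, then \eqref{eq:lower} and $G=100q^8$ give
\[
F\ge\Phi+(100q^8-4q^7)G^4>\Phi+26q^8G^4+1=F^*+1 . \qedhere
\]
\end{proof}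

\begin{lemma}\label{lem:partition}
There is a partition $J_0=L\sqcup R$ with $p(R)=U$ and $\Delta=0$ if and only if the 3-PARTITION instance is a YES instance.
\end{lemma}

\begin{proof}
Suppose $b\mapsto a(b)$ assigns the indices to $m$ groups of sum $B$. Let $R=\{(a(b),b):1\le b\le3m\}$ and $L=J_0\setminus R$. Then $\sum_Rs_i=mB$ and
\[
\sum_Re_i=\sum_bs_b^2+\sum_{a=1}^m(m-a)B=E^* ,
\]
so $p(R)=U$. All jobs of group $a$ together have size $mB$, and those in $R$ have size $B$; hence $A_t=\sum_{a\ge t}(mB-B)=A_t^*$. Since $R$ contains one job for each index, $V_t=V_t^*$. So $\Delta=0$.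

Conversely, let $\Delta=0$. Put $A_{m+1}=A_{m+1}^*=0$ and $V_{B+1}=V_{B+1}^*=0$. For each $a$, the jobs of $L$ in group $a$ have total size $A_a-A_{a+1}=A_a^*-A_{a+1}^*=(m-1)B$, so those of $R$ have total size $B$. For each value $v\in\{1,\dots,B\}$, the equality $V_v-V_{v+1}=V_v^*-V_{v+1}^*$ says that $v$ times the number of $i\in R$ with $s_i=v$ equals $v$ times the number of $b$ with $s_b=v$. Hence there is a size-preserving bijection $R\to\{1,\dots,3m\}$. (The set $R$ might contain two jobs of one index $b$ and none of another index of the same size; the bijection repairs this.) Grouping the indices by the value $a_i$ of their preimages gives $m$ groups of sum $B$.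
\end{proof}

\section{Prescribed due date}

To turn Section~\ref{sec:cost} into a reduction, the schedule has to be forced to be balanced. If the due date is given, one heavy job does this.

\begin{proof}[Proof of Theorem~\ref{thm:given}]
Take the jobs $J_0\cup\{Z\}$, where $Z$ has length $X=G^2$ and weight $G^{12}$, the due date $d_0:=T+G^2$ and the threshold $F^*$. In a schedule started at time $0$, let $L$ be the set of jobs before $Z$ and $R$ the set of jobs after it. Then $C_Z-d_0=p(L)-T$ is an integer. If it is nonzero, $Z$ alone costs at least $G^{12}>F^*$. If it is zero, the arrangement is balanced, $Z$ costs nothing, and the cost is exactly $F$. So a schedule of cost at most $F^*$ is a balanced arrangement with $F\le F^*$. It has $\Delta=0$ by Proposition~\ref{prop:F}, and the instance is a YES instance by Lemma~\ref{lem:partition}. Conversely, in a YES instance take $L,R$ from Lemma~\ref{lem:partition}, sorted; then $F\le F^*$ by Proposition~\ref{prop:F}.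

By Lemma~\ref{lem:bounds} all lengths and weights, and $d_0$, are bounded by a polynomial in $q=mB$, hence in $m$, hence in $n=3m^2+1$. The instance is computed in polynomial time.
\end{proof}

\section{Pinning the mean}

In WCTV the due date is the weighted mean, and a single heavy job $Z$ would simply drag the mean along. We therefore add two jobs $H_1$, $H_2$, to be processed first and last (Figure~\ref{fig:schedule}). If everything else lies between them, then the difference $C_{H_2}-C_{H_1}$ is fixed, and the weighted mean of these two completion times is at a fixed distance from $C_{H_1}$. We choose the data so that $Z$ completes exactly at that point if and only if $p(L)=T$. The job $H_1$ is made so long that it has to be first, where its length no longer matters. The job $H_2$ is much longer than all jobs other than $H_1$ together, and this will force it to be last.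

Recall $d_0=T+G^2$ and put $M=G^{12}$; from now on $k$ denotes the number $10G^9$. The large jobs are as follows.
\begin{center}
\begin{tabular}{c|c|c}
job & length & weight\\ \hline
$Z$ & $X=G^2$ & $M$\\
$H_2$ & $h=kd_0-U$ & $M$\\
$H_1$ & $g=G^{19}$ & $kM$
\end{tabular}
\end{center}
In the sequence $H_1,L,Z,R,H_2$ with the origin at $C_Z$ and $p(L)=T$, the job $H_1$ completes at $-d_0$ and $H_2$ at $U+h=kd_0$, so $H_1$ and $H_2$ are in balance: $kM\cdot d_0=M\cdot kd_0$. Their cost around the origin is then
\[
\Gamma:=kM\,d_0^2+M\,(kd_0)^2=Mk(k+1)d_0^2 ,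
\]
and we take the threshold $\Theta:=\Gamma+F^*$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0) rectangle (2.4,0.7);
\draw (2.4,0) rectangle (5,0.7);
\draw (5,0) rectangle (6.4,0.7);
\draw (6.4,0) rectangle (7.8,0.7);
\draw (7.8,0) rectangle (12,0.7);
\node at (1.2,0.35) {$H_1$};
\node at (3.7,0.35) {$L$};
\node at (5.7,0.35) {$Z$};
\node at (7.1,0.35) {$R$};
\node at (9.9,0.35) {$H_2$};
\draw (2.4,0) -- (2.4,-0.15);
\draw (5,0) -- (5,-0.15);
\draw (6.4,0) -- (6.4,-0.15);
\draw (7.8,0) -- (7.8,-0.15);
\draw (12,0) -- (12,-0.15);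
\node[below] at (2.4,-0.15) {$-d_0$};
\node[below] at (5,-0.15) {$-G^2$};
\node[below] at (6.4,-0.15) {$0$};
\node[below] at (7.8,-0.15) {$U$};
\node[below] at (12,-0.15) {$kd_0$};
\end{tikzpicture}
\caption{The intended schedule, not to scale, with time measured from the completion of the heavy job $Z$. The small jobs are split into $L$ (total length $T$) and $R$ (total length $U$), and $d_0=T+G^2$. The weights $kM$ of $H_1$ and $M$ of $H_2$ balance about $0$ because $kM\cdot d_0=M\cdot kd_0$.}
\label{fig:schedule}
\end{figure}

From $0<T\le P\le G^2$ we get $G^2\le d_0\le2G^2$ and $U\le G^2\le d_0$, so $h\ge(k-1)d_0>0$. Also $\Gamma\le G^{12}\cdot10G^9\cdot11G^9\cdot4G^4=440\,G^{34}$ and $F^*<G^8$, so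
\begin{equation}\label{eq:theta}
\Theta<\Gamma+G^8<G^{36} .
\end{equation}
All lengths and weights are positive integers bounded by a polynomial in $q$, hence in $n=3m^2+3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{A YES instance has a schedule of cost at most $\Theta$.} Take $L,R$ from Lemma~\ref{lem:partition}, sorted, and the sequence $H_1,L,Z,R,H_2$. With the origin at $C_Z$, the large jobs contribute $\Gamma$ and the small jobs contribute $F\le F^*$ to $\sum_j w_jC_j^2$. By \eqref{eq:variance} with $\delta=0$, the cost is at most $\Gamma+F^*=\Theta$.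

Conversely, consider a schedule of cost at most $\Theta$.

\emph{Step 1: $H_1$ is first.} If a job $j$ precedes $H_1$, then $C_{H_1}-C_j\ge g$. Both weights are at least $1$, so by \eqref{eq:two} the cost is at least $\frac12g^2=\frac12G^{38}>G^{36}>\Theta$, a contradiction.

\emph{Step 2: $H_2$ is last.} Suppose that a job $j$ comes after $H_2$. Then weight at least $M+w_j$, with $w_j\ge G^3$, completes at distance at least $h$ from $H_1$. Compare this with the intended schedule, where weight $M$ completes at distance $(k+1)d_0$. The weight at the far end is raised by a relative amount of at least $\theta:=G^3/M=G^{-9}$. The distance is at least $h\ge(k-1)d_0$, so it is shorter by a relative amount of at most $2/(k+1)<\theta/5$, which costs only about $2\theta/5$ in the square. So the cost should be too large, and we now verify this.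

Put the origin at $C_{H_1}$. Then $C_{H_2},C_j\ge h$. For $\delta<h$ the jobs $H_1,H_2,j$ cost at least $kM\delta^2+M(1+\theta)(h-\delta)^2$; for $\delta\ge h$ the job $H_1$ alone costs at least $kMh^2$. In either case, by \eqref{eq:two} and since $\frac{uv}{u+v}\le u$,
\[
\text{cost}\ \ge\ \frac{kM\cdot M(1+\theta)}{kM+M(1+\theta)}\,h^2\ \ge\ Mkd_0^2\cdot\frac{(1+\theta)(k-1)^2}{k+1+\theta} .
\]
Since $k+1+\theta<k+2$ and $(k-1)^2>k^2-2k-8=(k+2)(k-4)$, the last fraction exceeds
\[
(1+\theta)(k-4)=k-4+\theta k-4\theta=k+6-4\theta>k+2 .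
\]
So the cost is greater than $Mkd_0^2(k+2)=\Gamma+Mkd_0^2>\Gamma+G^8>\Theta$, a contradiction.

\emph{Step 3: $p(L)=T$.} The sequence is now $H_1,L,Z,R,H_2$ with $L\sqcup R=J_0$. Put the origin at $C_Z$ and let $x=p(L)-T\in\mathbb Z$. Then $C_{H_1}=-(d_0+x)$, and since $p(R)=U-x$ we have $C_{H_2}=kd_0-x$. The terms linear in $x+\delta$ cancel because of the balance, and for every $\delta$ the three large jobs cost
\begin{equation}\label{eq:large}
kM(d_0+x+\delta)^2+M(kd_0-x-\delta)^2+M\delta^2=\Gamma+(k+1)M(x+\delta)^2+M\delta^2 .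
\end{equation}
By \eqref{eq:two} this is at least $\Gamma+\frac{k+1}{k+2}Mx^2\ge\Gamma+\frac12Mx^2$. If $x\ne0$, the cost is at least $\Gamma+\frac12G^{12}>\Gamma+G^8>\Theta$, a contradiction. So $x=0$ and the arrangement is balanced.

\emph{Step 4: the mean hardly moves.} It remains to see that the freedom in $\delta$ can lower the total cost by at most $1$ below $\Gamma+F$. All small jobs have $|C_i|\le G^2+P\le2G^2$, so by Lemma~\ref{lem:bounds}
\[
S:=\sum_{J_0}w_i|C_i|\le\tfrac{q^2}3\cdot3G^3q\cdot2G^2=2q^3G^5 .
\]
The small jobs cost $\sum_{J_0}w_i(C_i-\delta)^2\ge F-2|\delta|S$. By \eqref{eq:large} with $x=0$, the total cost for every $\delta$ is at least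
\[
\Gamma+(k+2)M\delta^2+F-2|\delta|S\ \ge\ \Gamma+F-\frac{S^2}{(k+2)M}\ \ge\ \Gamma+F-1 ,
\]
because $S^2\le4q^6G^{10}\le G^{11}\le M$. As the cost is at most $\Theta=\Gamma+F^*$, we get $F\le F^*+1$. Proposition~\ref{prop:F} gives $\Delta=0$, and Lemma~\ref{lem:partition} gives a solution of the 3-PARTITION instance.

The instance, including the rational number $\Theta$, is computed in polynomial time.
\end{proof}

\section{Pseudo-polynomial algorithms and approximation schemes}

Recall that an algorithm is \emph{pseudo-polynomial} if its running time is polynomial in $n$ and the largest number in the input. An \emph{FPTAS} finds, for every $\varepsilon>0$, a schedule of cost at most $(1+\varepsilon)$ times the minimum, in time polynomial in the input length and $1/\varepsilon$.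

\begin{proof}[Proof of Corollary~\ref{cor:fptas}]
A pseudo-polynomial algorithm would solve the instances of Theorem~\ref{thm:main} in polynomial time. For the FPTAS, multiply the objective by $W$. By \eqref{eq:variance} it becomes $\sum_{i<j}w_iw_j(C_i-C_j)^2$, an integer which is at most $Q:=n^4w_{\max}^2p_{\max}^2$, since there are at most $n^2$ pairs and $|C_i-C_j|\le np_{\max}$. Run the FPTAS with $\varepsilon=1/(Q+1)$, and let $\mathrm{OPT}\le Q$ be the minimum of the scaled objective. The schedule found has scaled value at most $(1+\varepsilon)\mathrm{OPT}<\mathrm{OPT}+1$; as this value is an integer, the schedule is optimal. On the instances of Theorem~\ref{thm:main} the number $Q$ is polynomial in $n$, so this takes polynomial time, and comparing the minimum with $\Theta$ decides the instance.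
\end{proof}

\begin{remark}
Forbidding idle time is no restriction in Theorem~\ref{thm:main}. By the last expression in \eqref{eq:variance} the start time is irrelevant, and removing idle time does not increase any of the distances $|C_i-C_j|$, hence does not increase the cost.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Cai} Cai, 1995.
\bibitem{ChengKubiak} Cheng and Kubiak, 2005.
\bibitem{DO} ``Discrete Optimization'', \texttt{https://ficpubs.uai.cl/files/730\_Pereira+Vasquez2017.pdf}.
\bibitem{GareyJohnson} Garey and Johnson, 1979.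
\bibitem{Kubiak} Kubiak, 1993.
\bibitem{Woeginger} Woeginger, 1999.
\end{thebibliography}

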